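\title{Non-amenable graphs have non-amenable spanning trees}

\begin{abstract}
We prove that every infinite, connected, locally finite graph with positive vertex-isoperimetric constant has a spanning tree with positive vertex-isoperimetric constant. The tree contains a spanning forest of bounded degree that is already non-amenable, with an explicit lower bound on its constant. The proof starts from an acyclic integral flow given by the max-flow min-cut theorem, lets every vertex choose a random parent along the flow, controls the growth of the resulting forest by an exponential supermartingale, and makes the growth uniform by the Lov\'asz Local Lemma. We also show that the tree cannot in general have bounded degree, and that the analogous statement for edge boundaries holds for graphs of bounded degree and fails without that hypothesis.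
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a graph, not necessarily connected. For a finite set $K\subset V$, the \emph{vertex boundary} $\partial_G K$ is the set of vertices outside $K$ that are adjacent to some vertex of $K$. The \emph{vertex-isoperimetric constant} of $G$ is
\[
\Phi_V(G)=\inf\Big\{\frac{|\partial_G K|}{|K|}:\ \emptyset\ne K\subset V,\ K\text{ finite}\Big\},
\]
and $G$ is \emph{non-amenable} if $\Phi_V(G)>0$. Thus $\Phi_V(G)\ge\varepsilon$ says that every finite set grows by a factor of at least $1+\varepsilon$ when its neighbors are added to it. A graph is \emph{locally finite} if all its degrees are finite. A \emph{forest} is a graph without cycles, a \emph{tree} is a connected forest, and a subgraph of $G$ is \emph{spanning} if its vertex set is $V$.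

Trees show both extremes. A tree that contains a path of $N$ consecutive vertices of degree $2$ has $\Phi_V\le 2/N$, and a tree in which the removal of one vertex cuts off a finite piece with $N$ vertices has $\Phi_V\le 1/N$. Steady branching gives the opposite behavior.

\begin{example}\label{ex:branching}
Let $T$ be a rooted tree in which every vertex has at least two children. A finite set $K$ has at least $2|K|$ children in total, since distinct vertices have disjoint sets of children. At most $|K|$ of them lie in $K$, and the others lie in $\partial_T K$. Hence $\Phi_V(T)\ge1$.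
\end{example}

If $G'$ is a spanning subgraph of $G$, then $\partial_{G'}K\subset\partial_G K$ for every $K$, so
\begin{equation}\label{eq:monotone}
\Phi_V(G')\le\Phi_V(G).
\end{equation}
Deleting edges can only destroy expansion, and a spanning tree of a connected graph is what remains when no further edge can be deleted without disconnecting it. It is natural to ask whether expansion can survive this. It is known that if $G$ is infinite, connected and locally finite and $\Phi_V(G)\ge1$, then $G$ has a spanning tree $T$ with $\Phi_V(T)\ge1$. The question, posed in \cite{PTN}, is whether ``$\ge1$'' can be replaced by ``$>0$'': does every infinite, connected, locally finite graph $G$ with $\Phi_V(G)>0$ have a spanning tree $T$ with $\Phi_V(T)>0$?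

The case $\Phi_V(G)\ge 1$ suggests that it does. There are two reasons for caution. The tree has to avoid long unbranched paths and large dead ends at infinitely many places at once, while neighboring vertices compete for the same children. And the same question for edge boundaries has a negative answer, as part (c) of Theorem~\ref{thm:compl} shows. For vertex boundaries the answer is yes.

\begin{theorem}\label{thm:main}
Let $G$ be an infinite, connected, locally finite graph with $\Phi_V(G)>0$, and put $C=1+\lceil 1/\Phi_V(G)\rceil\ge2$.
\begin{enumerate}
\item[(a)] $G$ has a spanning forest $F$ with all degrees at most $2C-1$ and $\Phi_V(F)>0$.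
\item[(b)] $G$ has a spanning tree $T\supseteq F$, and $\Phi_V(T)\ge\Phi_V(F)>0$.
\item[(c)] Quantitatively, $\Phi_V(T)\ge\Phi_V(F)\ge\exp\big(-c\,C^2\log^3(2C)\big)$ with an absolute constant $c$.
\end{enumerate}
\end{theorem}

The second theorem marks the limits of the first. Let $\partial^E_GK$ be the set of edges of $G$ with exactly one endpoint in $K$, and let $\Phi_E(G)$ be the infimum of $|\partial^E_GK|/|K|$ over finite nonempty $K\subset V$.

\begin{theorem}\label{thm:compl}
All graphs $G$ below are infinite, connected and locally finite.
\begin{enumerate}
\item[(a)] The following are equivalent: $\Phi_V(G)>0$; $G$ has a spanning tree with $\Phi_V>0$; $G$ has a spanning forest of bounded degree with $\Phi_V>0$.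
\item[(b)] The tree cannot in general be chosen with bounded degree: there is a graph $G$ with $\Phi_V(G)>0$ that has no spanning tree of bounded degree.
\item[(c)] If $G$ has bounded degree and $\Phi_E(G)>0$, then $G$ has a spanning tree $T$ with $\Phi_E(T)>0$. For unbounded degree this fails: there is a graph $G$ with $\Phi_E(G)\ge\frac12$ all of whose spanning forests have $\Phi_E=0$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:flow} replaces the hypothesis $\Phi_V(G)>0$ by a flow and settles the case $\Phi_V(G)\ge1$ on the way. Section~\ref{sec:random} introduces the random forest and works out a model case by hand. Section~\ref{sec:growth} proves the growth estimates in general, Section~\ref{sec:lll} makes them hold everywhere at once, and Section~\ref{sec:forest} builds $F$ and $T$. Theorem~\ref{thm:compl} is proved in Section~\ref{sec:compl}. Logarithms are natural.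

\section{Forests, paths and flows}\label{sec:flow}

By \eqref{eq:monotone}, adding edges does no harm, so connectivity can be restored at the very end.

\begin{lemma}\label{lem:extend}
Let $G$ be connected and let $F$ be a spanning forest of $G$. Then $G$ has a spanning tree $T\supseteq F$, and $\Phi_V(T)\ge\Phi_V(F)$.
\end{lemma}

\begin{proof}
Order by inclusion the acyclic edge sets that contain the edges of $F$. The union of a chain is acyclic, because a cycle has finitely many edges. By Zorn's lemma there is a maximal such set; let $T$ be the spanning forest that it defines. If $T$ were disconnected, some edge of the connected graph $G$ would join two components of $T$ and could be added without creating a cycle. So $T$ is a tree, and \eqref{eq:monotone} gives the inequality.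
\end{proof}

It remains to find a non-amenable spanning forest. To bound $\Phi_V$ from below one must control all finite sets simultaneously. The following certificate does this: every vertex sends one unit of mass to infinity, and no vertex is overloaded.

\begin{lemma}\label{lem:load}
Let $F$ be a graph with vertex set $V$. For each $v\in V$ let $\gamma_v$ be a random infinite path in $F$ that starts at $v$ and has no repeated vertices. If $\ell(z)=\sum_{v\in V}\mathbb P(\gamma_v\text{ visits }z)\le b$ for all $z\in V$, then $\Phi_V(F)\ge1/b$.
\end{lemma}

\begin{proof}
Let $K$ be finite and nonempty. For $v\in K$ the path $\gamma_v$ has infinitely many distinct vertices, so it leaves $K$, and its first vertex outside $K$ lies in $\partial_FK$. Hence $1\le\sum_{z\in\partial_FK}\mathbb P(\gamma_v\text{ visits }z)$. Summing over $v\in K$ gives $|K|\le\sum_{z\in\partial_FK}\ell(z)\le b\,|\partial_FK|$.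
\end{proof}

In the rooted binary tree, for instance, let $\gamma_v$ move to a uniformly random child at each step. The ancestor of $z$ at distance $i$ visits $z$ with probability $2^{-i}$, so $\ell(z)\le2$. The final step of the proof is this computation on a stretched binary tree.

Conversely, a non-amenable graph carries such a certificate, in the form of a flow. We use the max-flow min-cut theorem with integrality. Take a finite directed network with source $\alpha$, sink $\omega$ and nonnegative integer capacities on the arcs. A \emph{cut} is a set $U$ of nodes with $\alpha\in U$ and $\omega\notin U$, and its capacity is the total capacity of the arcs from $U$ to its complement. Then the maximum value of a flow from $\alpha$ to $\omega$ equals the minimum capacity of a cut, and it is attained by an integer-valued flow.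

From now until the end of Section~\ref{sec:forest}, $G$ and $C$ are as in Theorem~\ref{thm:main}, and $\varepsilon=\Phi_V(G)$, so that $C\ge1+1/\varepsilon$. Directed cycles of length $2$ count as directed cycles.

\begin{lemma}\label{lem:flow}
There is a function $f$ that assigns to each ordered pair $(v,w)$ of adjacent vertices an integer $f(v,w)\ge0$ such that, with $\operatorname{out}(v)=\sum_wf(v,w)$ and $\operatorname{in}(v)=\sum_wf(w,v)$,
\[
\operatorname{out}(v)=\operatorname{in}(v)+1\quad\text{and}\quad\operatorname{out}(v)\le C\qquad\text{for all }v\in V,
\]
and the digraph $D$ with arc set $\{(v,w):f(v,w)>0\}$ has no directed cycle.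
\end{lemma}

\begin{proof}
A connected locally finite graph is countable, so there are finite sets $V_1\subset V_2\subset\cdots$ with union $V$. We first solve the problem on $V_k$. The bound $C$ concerns vertices, so we split each vertex into an entrance and an exit. The network has nodes $\alpha$, $\omega$ and $v^-,v^+$ for $v\in V_k$. Its arcs are $\alpha\to v^-$ with capacity $1$; $v^-\to v^+$ with capacity $C$; and the \emph{large} arcs, of capacity $|V_k|$, namely $v^+\to w^-$ for adjacent $v,w\in V_k$, and $v^+\to\omega$ whenever $v$ has a neighbor outside $V_k$.

We claim that every cut $U$ has capacity at least $|V_k|$. This holds if a large arc leaves $U$, so assume that none does. Put $P^-=\{v:v^-\in U\}$ and $P^+=\{v:v^+\in U\}$. Every neighbor of a vertex of $P^+$ then lies in $V_k$ and in $P^-$, so $\partial_GP^+\subset P^-\setminus P^+$. The definition of $\varepsilon$ gives $|P^+|\le\varepsilon^{-1}|P^-\setminus P^+|$, and therefore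
\[
|P^-|\le|P^-\setminus P^+|+|P^+|\le C\,|P^-\setminus P^+|.
\]
The arcs leaving $U$ are $\alpha\to v^-$ for $v\notin P^-$ and $v^-\to v^+$ for $v\in P^-\setminus P^+$. Their total capacity is $|V_k|-|P^-|+C|P^-\setminus P^+|\ge|V_k|$.

The cut $\{\alpha\}$ has capacity $|V_k|$, so there is an integral flow of value $|V_k|$, and it saturates every arc $\alpha\to v^-$. For adjacent $v,w\in V_k$ let $f_k(v,w)$ be the flow on $v^+\to w^-$. Assign each unit of flow on $v^+\to\omega$ to a pair $(v,w)$ with $w$ a neighbor of $v$ outside $V_k$, and let $f_k$ vanish on pairs whose first vertex is outside $V_k$. For $v\in V_k$, conservation at $v^-$ and $v^+$ shows that the flow on $v^-\to v^+$ equals both $\operatorname{in}(v)+1$ and $\operatorname{out}(v)$, and this flow is at most $C$. If the support of $f_k$ contains a directed cycle, subtract $1$ from $f_k$ along it. This preserves $\operatorname{out}-\operatorname{in}$, does not increase $\operatorname{out}$, and lowers the finite total of $f_k$, so after finitely many steps the support is acyclic.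

The functions $f_k$ take values in $\{0,\dots,C\}$ on a countable set. By a diagonal argument there are a subsequence and a function $f$ such that, on each pair, $f_k=f$ for all large $k$ in the subsequence. By local finiteness the two conditions at a vertex $v$ involve finitely many pairs, so they pass to $f$. A directed cycle in the support of $f$ also involves finitely many pairs, so it would lie in the support of some $f_k$, which is impossible.
\end{proof}

Fix $f$ and $D$, and write $v\to w$ if $f(v,w)>0$; then $w$ is an \emph{out-neighbor} of $v$ and $v$ an \emph{in-neighbor} of $w$. We have $0\le\operatorname{in}\le C-1$ and $1\le\operatorname{out}\le C$. Since $f$ is integral, every vertex has at most $C$ out-neighbors and at most $C-1$ in-neighbors. Let $H$ be the spanning subgraph of $G$ obtained from $D$ by forgetting orientations, and let $B(v,s)$ be the ball of radius $s$ about $v$ in $H$. The rest of the construction takes place in $H$, whose degrees are at most $2C-1$ whatever the degrees of $G$ are.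

For finite $K$, sum $\operatorname{out}-\operatorname{in}=1$ over $K$. Flow inside $K$ cancels, so $|K|$ is at most the flow leaving $K$, and all of that flow enters $\partial_HK$. Hence
\begin{equation}\label{eq:Hexp}
|K|\le\sum_{w\in\partial_HK}\operatorname{in}(w)\le(C-1)\,|\partial_HK|.
\end{equation}
Applied to $K=B(v,s)$, this gives $|B(v,s+1)|\ge\frac{C}{C-1}|B(v,s)|$. The degree bound gives $|B(v,s)|\le\sum_{i=0}^s(2C-1)^i\le(2C)^s$. Together,
\begin{equation}\label{eq:balls}
\Big(\frac C{C-1}\Big)^s\le|B(v,s)|\le(2C)^s .
\end{equation}

The graph $H$ is non-amenable by \eqref{eq:Hexp}, but it may contain cycles. An acyclic digraph becomes a forest once every vertex keeps only one incoming arc. A \emph{parent map} $p$ assigns to each $y$ with $\operatorname{in}(y)\ge1$ an in-neighbor $p(y)$, its \emph{parent}; then $y$ is a \emph{child} of $p(y)$. Let $F_p$ be the spanning subgraph of $H$ with edges $\{p(y),y\}$.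

\begin{lemma}\label{lem:parentforest}
For every parent map $p$, the graph $F_p$ is a forest.
\end{lemma}

\begin{proof}
Orient each edge of $F_p$ from parent to child, as in $D$. Each vertex is the head of at most one oriented edge. A cycle has as many edges as vertices, so each of its vertices would be the head of exactly one of its edges, and the cycle would be a directed cycle of $D$.
\end{proof}

\begin{remark}[the case $\Phi_V(G)\ge1$]\label{rem:one}
If $\varepsilon\ge1$, then $C=2$ and $\operatorname{in}\le1$. Every vertex has at most one in-neighbor, so there is only one parent map and $F_p=H$. Thus $H$ is a spanning forest, \eqref{eq:Hexp} reads $\Phi_V(H)\ge1$, and Lemma~\ref{lem:extend} gives a spanning tree with $\Phi_V\ge1$. This is the known result quoted in the introduction, and it shows what is special about the value $1$: no vertex has to choose. For $C\ge3$ a vertex may receive flow from several in-neighbors, and keeping one of them discards the flow from the others.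
\end{remark}

\section{Random parents and a model case}\label{sec:random}

Let each $y$ with $\operatorname{in}(y)\ge1$ choose its parent independently, with
\[
\mathbb P\big(p(y)=w\big)=\frac{f(w,y)}{\operatorname{in}(y)} .
\]
For $u\in V$ and $j\ge0$ let
\[
S_j(u)=\{y:p^j(y)=u\},\qquad Z_j(u)=\sum_{y\in S_j(u)}\operatorname{out}(y)
\]
be the $j$-th generation of descendants of $u$ and the flow that it emits. The weight $\operatorname{out}(y)$ measures the chances of $y$ to acquire children, and it is the weighted count $Z_j$ that grows on average:
\[
\mathbb E\,Z_1(u)=\sum_y\frac{f(u,y)}{\operatorname{in}(y)}\big(\operatorname{in}(y)+1\big)\ge\frac C{C-1}\operatorname{out}(u)=\frac{C}{C-1}Z_0(u).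
\]
A unit of flow into $y$ wins with probability $1/\operatorname{in}(y)$, and the prize is $\operatorname{in}(y)+1$. The discarded flow is thus recovered in expectation, with a gain.

We record three facts. Since $1\le\operatorname{out}\le C$ and each vertex has at most $C$ children,
\begin{equation}\label{eq:SZ}
|S_j(u)|\le Z_j(u)\le C|S_j(u)|\le C^{j+1}.
\end{equation}
Sorting $S_{i+j}(u)$ by the ancestor in $S_i(u)$ gives
\begin{equation}\label{eq:split}
Z_{i+j}(u)=\sum_{w\in S_i(u)}Z_j(w).
\end{equation}
Finally, $S_{i+1}(u)$ consists of the out-neighbors $y$ of $S_i(u)$ with $p(y)\in S_i(u)$. So $Z_j(u)$ is determined by the choices $p(y)$ of the vertices $y$ reachable from $u$ by a directed path of length between $1$ and $j$, and these lie in $B(u,j)$.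

\subsection*{A model case with $C=3$}
Consider pairs $(k,a)$, where $k\in\mathbb Z$ is the \emph{level} and $a=(a_i)_{i\in\mathbb Z}$ has finitely many nonzero terms, with $a_i\in\{0,1,2\}$ for $i<k$ and $a_i\in\{0,1\}$ for $i\ge k$. Put an arc $(k,a)\to(k+1,a')$ whenever $a'_i=a_i$ for all $i\ne k$, and let $f=1$ on all arcs. Then $\operatorname{out}=3$, $\operatorname{in}=2$, and there is no directed cycle because arcs raise the level. So $f$ has the properties in Lemma~\ref{lem:flow} with $C=3$, and the underlying graph has $\Phi_V\ge\frac12$ by \eqref{eq:Hexp}.

Let $u=(k,a)$. The elements of $S_j(u)$ have level $k+j$ and agree with $a$ at all positions $i\ge k+j$. Two vertices of level $k+j$ with a common out-neighbor differ only at position $k+j$, so distinct elements of $S_j(u)$ have no common out-neighbor. The $Z_j(u)=3|S_j(u)|$ arcs leaving $S_j(u)$ therefore have distinct heads, of level $k+j+1$, whose choices are independent of $S_0(u),\dots,S_j(u)$. Each head joins $S_{j+1}(u)$ with probability $\frac12$ and then adds $3$ to $Z_{j+1}(u)$. Two consequences shape the whole proof.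

\emph{The random forest itself is almost surely amenable.} Fix $N\ge1$. The event that $|S_j(u)|=1$ for $j<N$ and $S_N(u)=\emptyset$ has probability $(\frac38)^{N-1}\cdot\frac18>0$, and it depends on choices at levels $k+1,\dots,k+N$. For the vertices $u=(iN,0)$, $i\in\mathbb Z$, these events are independent, so almost surely one of them occurs. Then $K=S_0(u)\cup\dots\cup S_{N-1}(u)$ has $N$ vertices and $\partial_{F_p}K=\{p(u)\}$. As $N$ is arbitrary, $\Phi_V(F_p)=0$ almost surely. We must therefore find an atypical $p$, for which we use the Local Lemma.

\emph{A large family keeps growing, with overwhelming probability.} Let $\theta=\frac19$, $\rho=\frac54$ and $0\le\lambda\le\theta$. Using $1-x\le e^{-x}$ and $1-e^{-x}\ge x(1-x/2)$ for $x\ge0$, we get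
\[
\frac{1+e^{-3\lambda}}2\le\exp\Big(-\frac{1-e^{-3\lambda}}2\Big)\le\exp\Big(-\frac32\lambda\Big(1-\frac16\Big)\Big)=e^{-\rho\lambda}.
\]
Write $Z_j=Z_j(u)$. Multiplying over the $Z_j$ independent heads gives $\mathbb E[e^{-\lambda Z_{j+1}}\mid S_0(u),\dots,S_j(u)]\le e^{-\rho\lambda Z_j}$. Iterate this from generation $N$ down to generation $i\le N$, with $\lambda=\theta\rho^{-(j+1-i)}$ at step $j$:
\begin{equation}\label{eq:model}
\mathbb E\big[\exp\big(\theta Z_i-\theta\rho^{-(N-i)}Z_N\big)\ \big|\ S_0(u),\dots,S_i(u)\big]\le1 .
\end{equation}
If $Z_N<\frac12\rho^{N-i}Z_i$, the exponent exceeds $\theta Z_i/2$, so by Markov's inequality this event has conditional probability at most $e^{-\theta Z_i/2}$.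

The second fact is the source of the theorem. A family that has grown normally for $n$ generations has weight of order $\rho^n$, so it fails to keep growing with probability at most $\exp(-\mathrm{const}\cdot\rho^n)$, doubly exponentially small in $n$. The failure involves only choices within distance $O(n)$, so by \eqref{eq:balls} it interacts with $e^{O(n)}$ other such events. This is the regime of the Local Lemma. It does not cover vertices whose families have not yet grown: in the model a given vertex is childless with probability $\frac18$, however large $n$ is. So we ask only that vertices with large families be dense and reproduce themselves, and we reattach the other vertices afterwards.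

\section{Growth estimates}\label{sec:growth}

In general the generations cannot be revealed one after another. Suppose that $u\to a$, $u\to b$, $a\to b$, each with $f=1$, and that $\operatorname{in}(a)=1$, $\operatorname{in}(b)=2$. Then $a\in S_1(u)$, while $b$ lies in $S_1(u)$ or in $S_2(u)$. Once we know that $b\in S_1(u)$, the unit from $a$ to $b$ is counted in $Z_1(u)$ and is certainly lost, so the unit-by-unit computation behind \eqref{eq:model} breaks down.

The remedy is to reveal $p(b)$ only after the generations of all in-neighbors of $b$ are known, which acyclicity makes possible. Give a unit of flow emitted by generation $j$ the value $\theta_j$ while its head is unrevealed. When $p(b)$ is revealed we give up $\theta_0+\theta_1$ and receive $3\theta_1$ or $3\theta_2$ with probability $\frac12$ each. The expected gain $\frac32(\theta_1+\theta_2)$ covers the loss as soon as $\theta_{j+1}\ge\frac23\theta_j$. To control exponential moments rather than means we give up part of the factor $\frac C{C-1}$ and keep the values small. Put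
\[
\theta=\frac1{C^2},\qquad\rho=\frac{2C-1}{2C-2},\qquad\eta=\theta\Big(1-\frac1\rho\Big)=\frac\theta{2C-1},\qquad r=\frac\eta{2\theta}=\frac1{2(2C-1)} .
\]
For $C=3$ the numbers $\theta$ and $\rho$ are those of the model case. Since we can no longer condition on a generation, the positive term in the exponent of \eqref{eq:model} has to be carried along inside the computation; this is the role of the numbers $\eta_j$ below.

\begin{lemma}\label{lem:moment}
Let $u\in V$ and $N\ge1$. Let $\theta_0,\dots,\theta_N$ and $\eta_1,\dots,\eta_N$ be real numbers such that $\tau_j=\theta_j-\eta_j$ satisfies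
\begin{equation}\label{eq:weights}
0\le\tau_j\le\theta\quad\text{and}\quad\theta_{j-1}\le\rho\,\tau_j\qquad(1\le j\le N).
\end{equation}
Then
\[
\mathbb E\exp\Big(\sum_{j=1}^N\eta_jZ_j(u)-\theta_NZ_N(u)\Big)\le\exp\big(-\theta_0\operatorname{out}(u)\big).
\]
\end{lemma}

\begin{proof}
\emph{Order of revealing.} Let $W$ be the finite set of vertices reachable from $u$ by a directed path of length between $1$ and $N$. As $D$ is acyclic, $u\notin W$, and we can list $W=\{y_1,\dots,y_t\}$ so that $y_a\to y_b$ implies $a<b$: repeatedly remove a vertex that has no in-neighbor among the remaining ones. Let $Y_i=\{y_1,\dots,y_i\}$ and let $\mathcal F_i$ be the $\sigma$-field generated by $p(y_1),\dots,p(y_i)$.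

The sets $S_0(u),\dots,S_N(u)$ lie in $\{u\}\cup W$, and they are disjoint by acyclicity. For $v\in\{u\}\cup W$ let $g(v)=j$ if $v\in S_j(u)$ with $0\le j\le N$, and $g(v)=\infty$ otherwise. Then $g(u)=0$, and for $y\in W$ and $0\le j<N$ we have $g(y)=j+1$ if and only if $p(y)\in\{u\}\cup W$ and $g(p(y))=j$. The in-neighbors of $y_i$ in $W$ belong to $Y_{i-1}$, so by induction $g(y_i)$ is $\mathcal F_i$-measurable.

\emph{The potential.} For $0\le i\le t$ define the $\mathcal F_i$-measurable quantity
\[
\Lambda_i=\sum_{\substack{v\in\{u\}\cup Y_i\\ g(v)<N}}\theta_{g(v)}\sum_{z\notin Y_i}f(v,z)\;+\sum_{\substack{v\in Y_i\\ g(v)=N}}\theta_N\operatorname{out}(v)\;-\sum_{\substack{v\in Y_i\\ g(v)\le N}}\eta_{g(v)}\operatorname{out}(v).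
\]
The first sum is the value of the flow from known descendants to unrevealed vertices, the second is the final generation found so far, and the third collects the terms that we carry along. At the start, $\Lambda_0=\theta_0\operatorname{out}(u)$. At the end the first sum vanishes, because a vertex $v$ with $g(v)<N$ has all its out-neighbors in $W=Y_t$; hence $\Lambda_t=\theta_NZ_N(u)-\sum_j\eta_jZ_j(u)$. It therefore suffices to prove that $e^{-\Lambda_i}$ is a supermartingale, that is, $\mathbb E[e^{-(\Lambda_i-\Lambda_{i-1})}\mid\mathcal F_{i-1}]\le1$ for $1\le i\le t$.

\emph{One step.} Let $y=y_i$ and $q=\operatorname{in}(y)$. Then $1\le q\le C-1$ and $\operatorname{out}(y)=q+1$. For $0\le j<N$ let $x_j$ be the sum of $f(v,y)$ over $v\in\{u\}\cup Y_{i-1}$ with $g(v)=j$. The $x_j$ are $\mathcal F_{i-1}$-measurable, and $p(y)$ is independent of $\mathcal F_{i-1}$. So, given $\mathcal F_{i-1}$, we have $g(y)=j+1$ with probability $x_j/q$ for each $j$, and $g(y)=\infty$ with the remaining probability. Passing from $Y_{i-1}$ to $Y_i$ removes the flow into $y$ from the first sum, a loss of $\sum_j\theta_jx_j$. If $g(y)=\infty$, nothing else changes. If $g(y)=j+1$,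 then $y$ adds $\theta_{j+1}\operatorname{out}(y)$ to the first or the second sum (in the first sum because no out-neighbor of $y$ lies in $Y_i$) and $\eta_{j+1}\operatorname{out}(y)$ to the third, a net gain of $c_j=(q+1)\tau_{j+1}$. Using $1-x\le e^{-x}$,
\begin{align*}
\mathbb E\big[e^{-(\Lambda_i-\Lambda_{i-1})}\mid\mathcal F_{i-1}\big]
&=e^{\sum_j\theta_jx_j}\Big(1-\sum_j\frac{x_j}q\big(1-e^{-c_j}\big)\Big)\\
&\le\exp\Big(\sum_jx_j\Big[\theta_j-\frac{1-e^{-c_j}}q\Big]\Big).
\end{align*}
By \eqref{eq:weights}, $0\le c_j\le C\theta=1/C$, and $\frac{q+1}q\ge\frac C{C-1}$. Therefore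
\[
\frac{1-e^{-c_j}}q\ge\frac{c_j}q\Big(1-\frac{c_j}2\Big)\ge\frac{C}{C-1}\cdot\frac{2C-1}{2C}\,\tau_{j+1}=\rho\,\tau_{j+1}\ge\theta_j .
\]
Each bracket is at most $0$ and each $x_j$ is at least $0$, which proves the step.
\end{proof}

\begin{corollary}\label{cor:tails}
For all $u\in V$, all integers $1\le k\le N$ and all real $\kappa>0$:
\begin{enumerate}
\item[(i)] $\mathbb P\big(Z_k(u)\ge\kappa\text{ and }Z_N(u)<r\rho^{N-k}Z_k(u)\big)\le e^{-\eta\kappa/2}$;
\item[(ii)] $\mathbb P\big(Z_N(u)<\frac12\rho^N\big)\le e^{-\theta/2}$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Take $\theta_j=\theta$ for $j\le k$ and $\theta_j=\theta\rho^{-(j-k)}$ for $k\le j\le N$; take $\eta_k=\eta$ and $\eta_j=0$ for $j\ne k$. For $j\ne k$ we have $\tau_j=\theta_j\in[0,\theta]$ and $\theta_{j-1}\le\rho\theta_j$. For $j=k$ we have $\tau_k=\theta-\eta=\theta/\rho$, so $\rho\tau_k=\theta=\theta_{k-1}$: the growth of one generation pays for the term $\eta Z_k$. Lemma~\ref{lem:moment} gives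
\[
\mathbb E\exp\big(\eta Z_k(u)-\theta\rho^{-(N-k)}Z_N(u)\big)\le1 .
\]
On the event in (i) the exponent is at least $\eta Z_k-\theta rZ_k=\frac\eta2Z_k\ge\eta\kappa/2$. Markov's inequality gives the bound.

(ii) Take $\theta_j=\theta\rho^{-j}$ and $\eta_j=0$, so that $\theta_{j-1}=\rho\tau_j$. Since $\operatorname{out}(u)\ge1$, Lemma~\ref{lem:moment} gives $\mathbb E\exp(-\theta\rho^{-N}Z_N(u))\le e^{-\theta}$. On the event in (ii) the exponent is at least $-\theta/2$, so the probability is at most $e^{-\theta}/e^{-\theta/2}$.
\end{proof}

Part (i) replaces \eqref{eq:model}, with $\eta$ in place of $\theta$. Part (ii) says that every vertex starts a large family with probability bounded below, uniformly in $N$.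

\section{One parent map that is good everywhere}\label{sec:lll}

We want a parent map and a dense set of good vertices such that each good vertex has two good descendants a fixed number $m$ of generations below it. Call $u$ good if $Z_n(u)\ge\kappa$. By \eqref{eq:split}, $Z_{m+n}(u)$ is the sum of $Z_n(w)$ over $w\in S_m(u)$, and Corollary~\ref{cor:tails}(i) predicts that it is at least $r\rho^nZ_m(u)$. If $\kappa$ is half of $r\rho^n$, the vertices $w$ that are not good account for at most half of this. A single good $w$ accounts for at most $C^{n+1}$, so $Z_m(u)\ge2C^{n+1}$ forces two of them. This dictates the parameters. For an integer $n\ge1$ put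
\[
\kappa=\tfrac12r\rho^n,\qquad A=2C^{n+1},
\]
let $m$ be the least integer greater than $n$ with $r\rho^{m-n}\kappa\ge A$, let $R$ be the least positive integer with $\big(\frac C{C-1}\big)^R\ge(2C)^{2n}\eta\kappa/\theta$, and let $s=R+m+n$. For fixed $C$, the threshold $\kappa$ is exponential in $n$ while $m$, $R$ and $s$ are linear in $n$. The next lemma makes this explicit. Write $L=\log(2C)$.

\begin{lemma}\label{lem:params}
Let $n=\lceil30\,CL\rceil$. Then $1\le\kappa\le A$, $\;m\le217\,C^2L^2$, $\;R\le124\,C^2L^2$, and
\begin{equation}\label{eq:lllcond}
e\cdot e^{-\eta\kappa/2}\cdot3(2C)^{2s}\le1 .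
\end{equation}
\end{lemma}

\begin{proof}
We have $1<L<2C$ and $CL>2$, so $n\le31\,CL$ and $n+1\le 2n\le nCL$. From $-\log(1-x)\ge x$ we get $\log\rho\ge\frac1{2C-1}>\frac1{2C}$ and $\log\frac C{C-1}\ge\frac1C$. Hence $\rho^n\ge e^{15L}=(2C)^{15}$ and $\kappa=\rho^n/(4(2C-1))\ge(2C)^{14}/4\ge1$. Since $r<1$ and $\rho\le\frac32<C$, also $\kappa\le C^n\le A$.

Next, $A/r=4(2C-1)C^{n+1}\le8C^{n+2}\le(2C)^{n+2}\le(2C)^{3n}$. If $j\ge6nCL$, then $\rho^j\ge e^{3nL}\ge A/r$, and so $r\rho^j\kappa\ge A$. Thus $m\le n+6nCL+1\le7nCL$. Also $(2C)^{2n}\eta\kappa/\theta\le(2C)^{2n}C^n\le e^{3nL}$, and $(\frac C{C-1})^j\ge e^{3nL}$ for $j\ge3nCL$, so $R\le3nCL+1\le4nCL$. Inserting $n\le31\,CL$ gives the stated bounds on $m$ and $R$, and $s\le12nCL$.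

Condition \eqref{eq:lllcond} is equivalent to $\eta\kappa/2\ge1+\log3+2sL$. The right side is at most $3+24nCL^2\le25nCL^2\le775\,C^2L^3\le194\,(2C)^5$. The left side is
\[
\frac{\eta\kappa}2=\frac{\rho^n}{8C^2(2C-1)^2}\ge\frac{(2C)^{15}}{2(2C)^4}=\frac{(2C)^6}2\,(2C)^5\ge2048\,(2C)^5.\qedhere
\]
\end{proof}

Fix this $n$. We use the symmetric Lov\'asz Local Lemma \cite{EL}, see \cite[Ch.~5]{AS}, in the following form. Let finitely many events be given, each determined by a set of variables from a family of independent random variables. Suppose that each event has probability at most $\beta$, that each shares a variable with at most $d$ of the other events, and that $e\beta(d+1)\le1$. Then with positive probability none of the events occurs.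

\begin{proposition}\label{prop:good}
There are a parent map $p$ and a set $\Gamma\subset V$ such that every ball $B(v,R)$ meets $\Gamma$, and $|S_m(u)\cap\Gamma|\ge2$ for every $u\in\Gamma$.
\end{proposition}

\begin{proof}
Call $u$ \emph{good} if $Z_n(u)\ge\kappa$. For $u\in V$ consider three events:
\begin{itemize}
\item $B^1_u$: $Z_n(u)\ge\kappa$ and $Z_m(u)<A$;
\item $B^2_u$: $Z_m(u)\ge A$ and $Z_{m+n}(u)<r\rho^nZ_m(u)$;
\item $B^3_u$: the ball $B(u,R)$ contains no good vertex.
\end{itemize}

\emph{Each has probability at most $\beta=e^{-\eta\kappa/2}$.} On $B^1_u$ we have $Z_m(u)<A\le r\rho^{m-n}\kappa\le r\rho^{m-n}Z_n(u)$, so Corollary~\ref{cor:tails}(i) applies with generations $n$ and $m$. For $B^2_u$ the same corollary, with generations $m$ and $m+n$ and threshold $A$, gives the bound $e^{-\eta A/2}\le\beta$. For $B^3_u$ we repeat the constant-probability estimate (ii) at many independent places. Let $X\subset B(u,R)$ be a maximal subset with pairwise distances in $H$ at least $2n+1$. By maximality the balls $B(x,2n)$, $x\in X$, cover $B(u,R)$, so \eqref{eq:balls} and the choice of $R$ give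
\[
|X|\ge\Big(\frac C{C-1}\Big)^R(2C)^{-2n}\ge\frac{\eta\kappa}\theta .
\]
Whether $x$ is good depends only on the choices in $B(x,n)$, and these balls are disjoint for $x\in X$, so the events ``$x$ is good'' are independent. Since $\kappa\le\frac12\rho^n$, Corollary~\ref{cor:tails}(ii) shows that each $x$ fails to be good with probability at most $e^{-\theta/2}$. Hence $\mathbb P(B^3_u)\le e^{-\theta|X|/2}\le\beta$.

\emph{All can be avoided.} The events $B^1_u,B^2_u,B^3_u$ are determined by the choices in the balls about $u$ of radii $m$, $m+n$ and $R+n$, hence by the choices in $B(u,s)$. An event at $u$ and an event at $u'$ share a variable only if $u'\in B(u,2s)$. So each event shares variables with at most $d=3(2C)^{2s}-1$ others, and \eqref{eq:lllcond} says $e\beta(d+1)\le1$. By the Local Lemma, any finite collection of the events is avoided by some parent map. The set of all parent maps is a product of finite sets, hence compact in the product topology, and the complement of each event is closed because it depends on finitely many coordinates. These closed sets have the finite intersection property, so some parent map $p$ lies in all of them. Fix it,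 and let $\Gamma$ be the set of its good vertices.

\emph{The two properties.} Every ball $B(v,R)$ meets $\Gamma$ because $B^3_v$ does not occur. Let $u\in\Gamma$. Since $B^1_u$ does not occur, $Z_m(u)\ge A$. Since $B^2_u$ does not occur, \eqref{eq:split} gives
\[
\sum_{w\in S_m(u)}Z_n(w)=Z_{m+n}(u)\ge r\rho^nZ_m(u)=2\kappa Z_m(u).
\]
The $w\notin\Gamma$ contribute at most $\kappa|S_m(u)|\le\kappa Z_m(u)$ by \eqref{eq:SZ}. So the $w\in\Gamma$ contribute at least $\kappa Z_m(u)\ge A=2C^{n+1}$, where we used $\kappa\ge1$. Each contributes at most $C^{n+1}$ by \eqref{eq:SZ}, so there are at least two of them.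
\end{proof}

\section{The forest and the tree}\label{sec:forest}

Let $p$ and $\Gamma$ be as in Proposition~\ref{prop:good}. The forest $F_p$ is controlled only along the lines of descent between good vertices; elsewhere it may still have large dead ends. We keep the controlled part and attach every other vertex to it by a short path.

\subsection*{Construction of $F$}
For $u\in\Gamma$ choose distinct $\sigma_1(u),\sigma_2(u)\in S_m(u)\cap\Gamma$. A path in $F_p$ is \emph{descending} if each step goes from a vertex to one of its children. For $u\in\Gamma$ and $i=1,2$ there is a descending path of length $m$ from $u$ to $\sigma=\sigma_i(u)$, namely $p^m(\sigma),p^{m-1}(\sigma),\dots,\sigma$; call these the \emph{links}. Let the \emph{skeleton} $F_0$ be the union of all links and let $V_0\supset\Gamma$ be its vertex set. It is a forest by Lemma~\ref{lem:parentforest}, and every vertex of $G$ is within distance $R$ of $V_0$ in $H$. Let $\delta(v)$ be the distance in $H$ from $v$ to $V_0$. Each $v\notin V_0$ \emph{selects} one edge of $H$ from $v$ to a neighbor $v'$ with $\delta(v')=\delta(v)-1$. Let $F$ be the spanning subgraph formed by $F_0$ and the selected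 edges.

The graph $F$ is a forest. Indeed, a cycle of $F$ is not contained in $F_0$, so it has a vertex outside $V_0$; let $v$ be a vertex of the cycle with maximal $\delta(v)>0$. The two cycle edges at $v$ are selected edges, since $v\notin V_0$. A selected edge is selected by its endpoint with larger $\delta$, so by maximality $v$ selects both, a contradiction. The degrees of $F$ are at most $2C-1$ because $F\subset H$.

Following selected edges from $v$ leads in $\delta(v)\le R$ steps to a vertex $\pi(v)\in V_0$, with $\pi(v)=v$ for $v\in V_0$. By \eqref{eq:balls}, $|\pi^{-1}(a)|\le|B(a,R)|\le(2C)^R$ for every $a\in V_0$.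

\subsection*{Random paths in the skeleton}
For $a\in V_0$ define a random infinite descending path $\gamma^0_a$ in $F_0$. If $a\in\Gamma$, the first \emph{stop} is $a$, at time $t_0=0$. Otherwise fix a link through $a$ and follow it to its end, which lies in $\Gamma$ and is the first stop, at a time $t_0\le m$. From a stop $w$, toss a fair coin, independent of the earlier ones, to choose $\sigma_1(w)$ or $\sigma_2(w)$, and follow the link to it; its end is the next stop. The stops occur at times $t_0+km$, $k\ge0$.

\begin{lemma}\label{lem:skeletonload}
For every $z\in V_0$ we have $\sum_{a\in V_0}\mathbb P(\gamma^0_a\text{ visits }z)\le4m$.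
\end{lemma}

\begin{proof}
A descending path that is at $z$ at time $i$ is at $p^{i-j}(z)$ at each time $j\le i$. So $\gamma_a^0$ can visit $z$ only if $a=p^i(z)$ for some $i\ge0$; by acyclicity $i$ is unique, and the visit is at time $i$. Let $J$ be the number of $k\ge0$ with $t_0+(k+1)m\le i$. Since $t_0\le m$, we have $J\ge\lfloor i/m\rfloor-1$. For each such $k$ the stop at time $t_0+(k+1)m$ must be the vertex $p^{\,i-t_0-(k+1)m}(z)$, which does not depend on the coins. As $\sigma_1(w)\ne\sigma_2(w)$, at most one outcome of the coin at the previous stop $w$ leads there. Hence the visit has probability at most $2^{-J}\le2^{1-\lfloor i/m\rfloor}$. Each $i$ yields at most one $a$, and $\sum_{i\ge0}2^{1-\lfloor i/m\rfloor}=m\sum_{k\ge0}2^{1-k}=4m$.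
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $v\in V$ let $\gamma_v$ follow the selected edges from $v$ to $\pi(v)$ and then follow $\gamma^0_{\pi(v)}$. This is an infinite path in $F$ without repeated vertices: on the first part $\delta$ strictly decreases to $0$, and the second part stays in $V_0$ and follows arcs of the acyclic digraph $D$. Let $\ell(z)$ be as in Lemma~\ref{lem:load}. If $z\in V_0$, then $\gamma_v$ visits $z$ exactly when $\gamma^0_{\pi(v)}$ does, so Lemma~\ref{lem:skeletonload} gives
\[
\ell(z)=\sum_{a\in V_0}|\pi^{-1}(a)|\;\mathbb P(\gamma^0_a\text{ visits }z)\le4m(2C)^R .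
\]
If $z\notin V_0$, then $\gamma_v$ can visit $z$ only on its first part, which forces $\pi(v)=\pi(z)$, so $\ell(z)\le(2C)^R$. By Lemma~\ref{lem:load},
\[
\Phi_V(F)\ge\frac1{4m(2C)^R}>0 .
\]
This proves (a), and (b) follows from Lemma~\ref{lem:extend}. By Lemma~\ref{lem:params} and $L>1$,
\[
\log\big(4m(2C)^R\big)\le4m+RL\le868\,C^2L^2+124\,C^2L^3\le1000\,C^2L^3,
\]
which proves (c) with $c=1000$.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
The graph $G$ enters only through Lemmas~\ref{lem:extend} and \ref{lem:flow}. Connectedness gives countability and is needed for Lemma~\ref{lem:extend}; a disconnected graph has no spanning tree at all. Local finiteness lets the identity $\operatorname{out}=\operatorname{in}+1$ pass to the limit. That the boundary counts vertices is what allows the capacity $C$ to be placed on vertices. This bounds $\operatorname{in}(y)$, and so yields both the gain $\frac{q+1}q\ge\frac C{C-1}$ in Lemma~\ref{lem:moment} and the bounded degrees of $H$ needed for the Local Lemma. The example in the next section shows that a lower bound on edge boundaries is no substitute.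
\end{remark}

\section{Bounded degree and edge boundaries}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) If $\Phi_V(G)>0$, Theorem~\ref{thm:main} provides both the tree and the forest. If $G$ has a spanning tree or a spanning forest with $\Phi_V>0$, then $\Phi_V(G)>0$ by \eqref{eq:monotone}.

(b) Let $G$ be the rooted tree in which each vertex at distance $j$ from the root has $j+2$ children. It is infinite, connected and locally finite, and $\Phi_V(G)\ge1$ by Example~\ref{ex:branching}. Its only spanning tree is $G$ itself, whose degrees are unbounded.

(c) Every vertex of $\partial_GK$ is an endpoint of at least one edge of $\partial^E_GK$, and of at most $\Delta$ such edges if the degrees are at most $\Delta$. Hence $\Phi_E\ge\Phi_V$ for every graph, and $\Phi_V(G)\ge\Phi_E(G)/\Delta>0$ in the bounded-degree case. Theorem~\ref{thm:main} then gives a spanning tree $T$ with $\Phi_E(T)\ge\Phi_V(T)>0$.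

For the counterexample we use a graph of slow growth in which the edge boundaries are large only because they contain dense bipartite graphs, of which a forest can keep very little. Let $V$ be the disjoint union of sets $Q_1,Q_2,\dots$ with $|Q_j|=j$. Join any two vertices of $Q_j$, and join every vertex of $Q_j$ to every vertex of $Q_{j+1}$. This $G$ is infinite, connected and locally finite.

\emph{$\Phi_E(G)\ge\frac12$.} Let $K$ be finite and nonempty, and $k_j=|K\cap Q_j|$. Call $j$ \emph{light} if $1\le k_j\le j/2$ and \emph{heavy} if $k_j>j/2$. If $j$ is light, then $j-k_j\ge k_j\ge1$, so $\partial^E_GK$ contains $k_j(j-k_j)\ge k_j$ edges inside $Q_j$. If heavy indices exist, let $i$ be the largest. The heavy levels contain at most $1+\dots+i=\frac{i(i+1)}2$ vertices of $K$. Since $k_i>\frac i2$ and $k_{i+1}\le\frac{i+1}2$, there are $k_i(i+1-k_{i+1})\ge\frac i2\cdot\frac{i+1}2$ edges from $K\cap Q_i$ to $Q_{i+1}\setminus K$, at least half the number of vertices of $K$ in heavy levels. The edge sets counted are disjoint, so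
\[
|\partial^E_GK|\ge\sum_{j\text{ light}}k_j+\frac12\sum_{j\text{ heavy}}k_j\ge\frac12|K| .
\]

\emph{Every spanning forest $F'$ has $\Phi_E(F')=0$.} Let $K_i=Q_1\cup\dots\cup Q_i$, so $|K_i|=\frac{i(i+1)}2$. The edges of $F'$ that leave $K_i$ join $Q_i$ to $Q_{i+1}$. They form a forest on $2i+1$ vertices, so there are at most $2i$ of them. Hence $\Phi_E(F')\le\frac4{i+1}$ for every $i$.
\end{proof}

The last example is consistent with Theorem~\ref{thm:main}: there $\partial_GK_i=Q_{i+1}$, so $\Phi_V(G)\le\frac2i$ for every $i$, and $\Phi_V(G)=0$.

\begin{thebibliography}{9}

\bibitem{AS} Alon and Spencer, \emph{The Probabilistic Method}.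

\bibitem{EL} Erd\H{o}s and Lov\'asz, 1975.

\bibitem{PTN} \emph{Probability on Trees and Networks}, \texttt{http://mypage.iu.edu/\~{}rdlyons/prbtree/book.pdf}.

\end{thebibliography}
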